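\title{Divergent formal CR maps at non-minimal points}

\begin{abstract}
By a theorem of Lamel and Mir, every formal CR map from a minimal generic real-analytic submanifold $M\subset\mathbb C^N$ into a real-analytic set without analytic discs converges. We show that this can fail at the non-minimal points of a connected $M$ that is only somewhere minimal. We construct divergent formal CR maps in every CR dimension $n\ge1$ and every codimension $d\ge2$, with real-algebraic source and strongly pseudoconvex target, and also an example whose target is the sphere $S^5\subset\mathbb C^3$. All these maps are Taylor series of $C^\infty$ CR maps that are not real-analytic. The examples rest on a cancellation in the series $\sum k!\,w^{k+1}$. The case of a hypersurface source is not decided by our constructions.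
\end{abstract}

\section{The question and the results}\label{sec:intro}

A formal holomorphic map that sends one real-analytic submanifold of complex space into another solves a system of real-analytic equations, but only in the sense of power series. When do the equations force the series to converge? We first fix the terms.

\subsection*{Definitions}
Let $M\subset\mathbb C^N$ be a real-analytic submanifold of real codimension $d$. Near a point $p\in M$ we can write $M=\{\rho_1=\dots=\rho_d=0\}$ with real-valued real-analytic functions $\rho_i$ whose differentials are linearly independent; these are \emph{defining functions} of $M$ at $p$. For $q\in M$, the vectors of type $(1,0)$ tangent to $M$ form the space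
\[
T^{1,0}_qM=\Big\{X=\sum_j X_j\,\partial_{Z_j}\ :\ \partial\rho_i(q)(X)=0,\ 1\le i\le d\Big\},
\]
and $T^{0,1}_qM$ is its conjugate. We call $M$ a \emph{CR submanifold} if $\dim_{\mathbb C}T^{1,0}_qM$ does not depend on $q$; this number is the \emph{CR dimension}. We call $M$ \emph{generic} if $\partial\rho_1,\dots,\partial\rho_d$ are linearly independent over $\mathbb C$ along $M$. A generic $M$ is CR, of CR dimension $n=N-d$ and real dimension $2n+d$.

A generic $M$ is \emph{minimal at $p$}, in the sense of Tumanov, if no germ at $p$ of a real-analytic CR submanifold of $M$ through $p$ has the same CR dimension as $M$ and strictly smaller dimension. Thus minimality says that the complex directions of $M$ cannot be confined to a thinner submanifold through $p$. We call $M$ \emph{minimal} if it is minimal at every point and \emph{somewhere minimal} if it is minimal at some point. A subset $\Omega\subset M$ is \emph{Zariski open} if $\Omega=M\setminus A$ with $A\subsetneq M$ a real-analytic subset; for connected $M$ such an $\Omega$ is nonempty, open and dense.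

A \emph{real-analytic set} $M'\subset\mathbb C^{N'}$ is a real-analytic subset of an open subset of $\mathbb C^{N'}$. An \emph{analytic disc} in $M'$ is the image of a nonconstant holomorphic map $\{|t|<1\}\to\mathbb C^{N'}$ that is contained in $M'$. A \emph{formal CR map} $H:(M,p)\to M'$ is a tuple $H=(H_1,\dots,H_{N'})$ with $H_j\in\mathbb C[[Z-p]]$ and $H(p)\in M'$ such that, for every real-analytic function $\rho'$ vanishing on $M'$ near $H(p)$, the series $\rho'(H(Z),\overline{H(Z)})$ lies in the ideal generated by defining functions of $M$ at $p$ in $\mathbb C[[Z-p,\overline{Z-p}]]$. The map $H$ is \emph{convergent} if every $H_j$ converges, and \emph{divergent} otherwise.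

\subsection*{Two obstructions and the question}
There are two evident ways to produce divergent maps.

\begin{example}\label{ex:obstructions}
(1) \emph{A disc in the target.} Let $\varphi$ parametrize an analytic disc in $M'$; after recentering we may assume $\varphi_j'(0)\ne0$ for some $j$. Let $f\in\mathbb C[[Z-p]]$ be divergent with $f(p)=0$. If $\rho'$ vanishes on $M'$, then $\rho'(\varphi(t),\overline{\varphi(t)})$ is the zero series in $(t,\bar t)$, so $H=\varphi\circ f$ is a formal CR map from any $(M,p)$ into $M'$. It diverges because $\varphi_j$ is invertible near $0$.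

(2) \emph{A real CR function on the source.} Let $M=\{\operatorname{Im}w=0\}\subset\mathbb C_w\times\mathbb C^n_x$ and $M'=\mathbb R\subset\mathbb C$, which contains no disc. For every $f\in\mathbb R[[w]]$ the series $f(w)-f(\bar w)$ is divisible by $w-\bar w$, so $H=f(w)$ is a formal CR map $(M,0)\to M'$. Here $M$ is nowhere minimal, since it is foliated by the complex submanifolds $\{w=\mathrm{const}\}$.
\end{example}

Minimality of the source and the absence of discs in the target remove these obstructions, and nothing more is needed.

\begin{theorem}[Lamel--Mir]\label{thm:LM}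
Let $M\subset\mathbb C^N$ be a generic real-analytic submanifold and $M'\subset\mathbb C^{N'}$ a real-analytic set. If $M$ is minimal and $M'$ contains no analytic disc, then for every $p\in M$ all formal CR maps $(M,p)\to M'$ are convergent.
\end{theorem}

It is known that a connected generic real-analytic $M$ that is somewhere minimal is minimal at all points of some Zariski open subset $\Omega\subset M$. For such $M$, and $M'$ without discs, Theorem~\ref{thm:LM} gives convergence at every point of $\Omega$. The following question is posed in \cite{FA}.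

\begin{quote}
\emph{Let $M$ be connected, generic, real-analytic and somewhere minimal, let $M'$ contain no analytic disc, and let $\Omega\subset M$ be a Zariski open set on which $M$ is minimal. Is every formal CR map $(M,p)\to M'$ convergent for every $p\in M\setminus\Omega$?}
\end{quote}

One would guess that the answer is yes. The exceptional points form a thin set, every such point is a limit of points where convergence holds, and the mechanism of Example~\ref{ex:obstructions}(2) disappears in the simplest somewhere minimal deformation of that example, as we check in Section~\ref{sec:model}. On the other hand, a formal map at $p$ induces no formal map at nearby points, so density alone proves nothing.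

\subsection*{Results}
The answer is no.

\begin{theorem}\label{thm:main}
Let $n\ge1$, $d\ge2$, $N=n+d$. In coordinates $(w,x,u)\in\mathbb C\times\mathbb C^n\times\mathbb C^{d-1}$, with $\xi=|x|^2=\sum_k|x_k|^2$, let
\[
M=\big\{\operatorname{Im}w=|w|^2\xi^d,\quad \operatorname{Im}u_j=\xi^j\ \ (1\le j\le d-1)\big\}.
\]
Then $M$ is a closed connected real-algebraic generic submanifold of codimension $d$. It is minimal at all points of $M\cap\{w\ne0,\ x\ne0\}$ and is not minimal at any point with $w=0$. Put
\[
F(w)=\sum_{k\ge0}k!\,w^{k+1},\qquad H(w,x,u)=(w,x,u,F(w)).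
\]
There are
\begin{itemize}
\item[(a)] a real-analytic set $M_0'$ in an open subset of $\mathbb C^{N+1}$ that contains no analytic disc and is smooth near every point $(0,x^0,u^0,0)$ with $(0,x^0,u^0)\in M$, and
\item[(b)] a strongly pseudoconvex real-analytic hypersurface $M_1'\subset\mathbb C^{N+1}$, which therefore contains no analytic disc,
\end{itemize}
such that for every $p\in M\cap\{w=0\}$ the map $H$ is a divergent formal CR map $(M,p)\to M_0'$ and $(M,p)\to M_1'$. Moreover $H$ is a formal immersion, that is, its Jacobian matrix at $p$ has rank $N$.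
\end{theorem}

Every set $\Omega$ on which this $M$ is minimal is disjoint from $\{w=0\}$, so Theorem~\ref{thm:main} answers the question in the negative. The smallest case is
\[
M=\{\operatorname{Im}w=|w|^2|x|^4,\ \operatorname{Im}u=|x|^2\}\subset\mathbb C^3 .
\]
The targets in Theorem~\ref{thm:main} are built to fit the map. The next result shows that a compact real-algebraic target, the unit sphere, does not restore convergence.

\begin{theorem}\label{thm:sphere}
There is a connected, generic, real-analytic, somewhere minimal submanifold $M\subset\mathbb C^4$ of codimension $3$, in coordinates $(w,x,y,u)$, such that $M\cap\{w=0\}$ is nonempty, $M$ is not minimal at its points, and at each such point $p$ there is a divergent formal CR map $(M,p)\to S^5\subset\mathbb C^3$.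
\end{theorem}

A $C^\infty$ function on $M$ is \emph{CR} if it is annihilated by all $(0,1)$ vector fields on $M$, and a map is CR if its components are. We say that a formal map $H$ is the \emph{Taylor series} at $p$ of a $C^\infty$ map $\tilde H$ on $M$ if, for a real-analytic parametrization $\theta$ of $M$ near $p$, the Taylor series of $\tilde H\circ\theta$ is the formal composite $H\circ\theta$.

\begin{theorem}\label{thm:smooth}
In Theorems~\ref{thm:main} and~\ref{thm:sphere}, for each $p\in M\cap\{w=0\}$ the formal map is the Taylor series at $p$ of a $C^\infty$ CR map from a neighborhood of $p$ in $M$ into the target. This CR map is not real-analytic at $p$.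
\end{theorem}

With positive CR dimension and positive codimension, the only case that Theorem~\ref{thm:main} does not cover is $d=1$, where $M$ is a real hypersurface. Our constructions do not decide this case, and we make no claim about it.

Section~\ref{sec:tests} collects three elementary tests. Section~\ref{sec:model} presents the cancellation behind all examples on a hypersurface in $\mathbb C^2$ and shows why a second codimension is needed. Sections~\ref{sec:main}, \ref{sec:sphere} and~\ref{sec:smooth} prove the three theorems. The proofs are self-contained; Theorem~\ref{thm:LM} is not used.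

\section{Tests for formal maps, minimality and discs}\label{sec:tests}

The definition of a formal CR map refers to an ideal and to all functions vanishing on the target. The first lemma replaces it by a substitution. For formal series in real variables let $a\mapsto\bar a$ be the conjugation of coefficients, and define $\operatorname{Re}a$, $\operatorname{Im}a$ and $|a|^2=a\bar a$ accordingly. A complex parameter $x$ counts as two real ones; the involution then exchanges $x-x^0$ and $\overline{x-x^0}$.

\begin{lemma}\label{lem:formal}
Let $\theta$ be a real-analytic parametrization of a neighborhood of $p$ in a real-analytic submanifold $M\subset\mathbb C^N$.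
\begin{itemize}
\item[(a)] A series $a\in\mathbb C[[Z-p,\overline{Z-p}]]$ lies in the ideal generated by defining functions of $M$ at $p$ if and only if $a\circ\theta=0$ as a formal series in the parameters.
\item[(b)] Let $H$ be a formal holomorphic map at $p$ with $H(p)\in M'$, and suppose that near $H(p)$ the set $M'$ is a submanifold with defining functions $\rho'_1,\dots,\rho'_{e}$. Put $h=H\circ\theta$. Then $H$ is a formal CR map $(M,p)\to M'$ if and only if $\rho'_i(h,\bar h)=0$ for all $i$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\theta(0)=p$ and let $\rho=(\rho_1,\dots,\rho_d)$ be defining functions. Choose a real linear complement $\nu$ of $T_pM$ in $\mathbb C^N$. The map $(\sigma,\tau)\mapsto\theta(\sigma)+\tau$, $\tau\in\nu$, is a local real-analytic diffeomorphism; let $\sigma$ also denote the first component of its inverse. The differential $d\sigma$ is injective on $T_pM=\ker d\rho(p)$, so $(\sigma,\rho)$ are real-analytic coordinates at $p$, and in them $\theta$ is the map $\sigma\mapsto(\sigma,0)$. The change of coordinates identifies $\mathbb C[[Z-p,\overline{Z-p}]]$ with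 $\mathbb C[[\sigma,\rho]]$, and a series $a(\sigma,\rho)$ lies in the ideal $(\rho)$ exactly when $a(\sigma,0)=0$.

(b) The same argument for $M'$, with convergent series, shows that every real-analytic $\rho'$ vanishing on $M'$ near $H(p)$ equals $\sum c_i\rho'_i$ with real-analytic $c_i$. Substitution of $(H,\overline H)$ is a ring homomorphism, so it suffices to test the $\rho'_i$, and (a) applies.
\end{proof}

Let $\mathbb CT_qM$ be the complexified tangent space. If $\zeta_1,\dots,\zeta_N$ are any local holomorphic coordinates, a vector in $\mathbb CT_qM$ is of type $(1,0)$ exactly when it annihilates the restrictions $\bar\zeta_j|_M$, and of type $(0,1)$ exactly when it annihilates the $\zeta_j|_M$. This is how we compute such fields in parameters.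

\begin{lemma}\label{lem:minimal}
Let $M$ be generic and $q\in M$.
\begin{itemize}
\item[(a)] If the Lie algebra generated by the $(1,0)$ and $(0,1)$ vector fields on $M$ spans $\mathbb CT_qM$ at $q$, then $M$ is minimal at $q$.
\item[(b)] If a holomorphic function $h$ near $q$ has $dh(q)\ne0$ and is real on $M$, then $M$ is not minimal at $q$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $S\subset M$ be a CR submanifold through $q$ with the CR dimension of $M$. For $s\in S$ we have $T^{1,0}_sS\subset T^{1,0}_sM$, and the dimensions agree, so the spaces are equal. Hence the $(1,0)$ and $(0,1)$ fields on $M$ are tangent to $S$ along $S$, and so are their brackets. It follows that $\mathbb CT_qM\subset\mathbb CT_qS$, that is, $\dim S=\dim M$.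

(b) The space $T_qM\cap iT_qM$ has real dimension $2n$, so $T_qM+iT_qM$ has dimension $2(2n+d)-2n=2N$. Therefore the nonzero complex-linear form $dh(q)$ does not vanish on $T_qM$, and $S=M\cap\{h=h(q)\}$ is a real hypersurface of $M$. The $(1,0)$ vectors of $M$ annihilate $\bar h|_M=h|_M$, so they are tangent to $S$, and $S$ has CR dimension $n$.
\end{proof}

For example, on the quadric $\{\operatorname{Im}U=|x|^2\}\subset\mathbb C^2$ with coordinates $(x,b=\operatorname{Re}U)$, the field $L=\partial_x+i\bar x\,\partial_b$ annihilates $\bar x$ and $\bar U=b-i|x|^2$, and $[L,\bar L]=-2i\,\partial_b$. By (a) the quadric is minimal.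

For a real $C^2$ function $\rho$, the \emph{Levi form} at $q$ is the Hermitian form $\mathcal L_\rho(q;X)=\sum_{j,k}\rho_{Z_j\bar Z_k}(q)X_j\overline{X_k}$. A hypersurface $\{\rho=0\}$ with $d\rho\ne0$ is \emph{strongly pseudoconvex} if at each of its points $q$ the form $\mathcal L_\rho(q;\cdot)$ is positive definite on $\ker\partial\rho(q)$. The unit sphere, with $\rho=|Z|^2-1$, is an example.

\begin{lemma}\label{lem:disc}
A strongly pseudoconvex hypersurface contains no analytic disc.
\end{lemma}

\begin{proof}
If $\varphi$ is holomorphic and $\rho\circ\varphi\equiv0$, then $0=\partial_t(\rho\circ\varphi)=\partial\rho(\varphi')$ and $0=\partial_t\partial_{\bar t}(\rho\circ\varphi)=\mathcal L_\rho(\varphi;\varphi')$. Hence $\varphi'\equiv0$.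
\end{proof}

\section{The factorial series on a family of circles}\label{sec:model}

\subsection*{The circles}
For $v\in\mathbb R$ let $C_v=\{w\in\mathbb C:\operatorname{Im}w=v|w|^2\}$. This is the real axis if $v=0$, and otherwise the circle with center $i/(2v)$ tangent to the real axis at $0$. Put
\[
\gamma(r,v)=\frac r{1-irv}.
\]
For real $r$ and $v$,
\begin{equation}\label{eq:gamma}
\frac1\gamma=\frac1r-iv\ \ (r\neq0),\qquad \overline{\gamma(r,v)}=\gamma(r,-v),\qquad |\gamma|^2=\frac{r^2}{1+r^2v^2},\qquad \partial_v\gamma=i\gamma^2 .
\end{equation}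
If $1+iwv\ne0$, then
\[
\frac{w}{1+iwv}=\frac{w-iv|w|^2}{|1+iwv|^2},
\]
so $w\in C_v$ if and only if $r:=w/(1+iwv)$ is real, and solving for $w$ gives $w=\gamma(r,v)$. Conversely, $w=\gamma(r,v)$ has $1+iwv=(1-irv)^{-1}$ and $w/(1+iwv)=r$. Thus $r\mapsto\gamma(r,v)$ parametrizes $C_v$ near $0$. To write targets we need $r$ as a real function off the circle as well, and we set
\begin{equation}\label{eq:rhat}
\hat r=\hat r(w,v)=\operatorname{Re}\frac{w}{1+iwv},\qquad \hat r(\gamma(r,v),v)=r .
\end{equation}
On $\{|wv|<\frac12\}$ the function $\hat r$ is real-analytic, $|\hat r|\le|w|/(1-|wv|)\le2|w|$, and so $|\hat rv|<1$.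

\subsection*{A model hypersurface}
Deform Example~\ref{ex:obstructions}(2) to
\[
\Sigma=\{(w,x)\in\mathbb C^2:\ \operatorname{Im}w=v|w|^2\},\qquad v=|x|^2 .
\]
It contains the complex line $\{w=0\}$ and is not minimal there. For $w\ne0$ the equation reads $\operatorname{Im}(-1/w)=|x|^2$, so $\Sigma$ is locally the quadric of Section~\ref{sec:tests} and is minimal.

No nonconstant $f\in\mathbb C[[w]]$ is formally real on $\Sigma$ at the origin. Indeed, by Lemma~\ref{lem:formal} this would mean $f(\gamma(r,v))=\bar f(\gamma(r,-v))$ as series in $r$ and $v$. The terms of order $0$ in $v$ give $f=\bar f$, and those of order $1$ give $ir^2f'(r)=-ir^2f'(r)$. So the obstruction of Example~\ref{ex:obstructions}(2) is gone.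

We therefore ask for less. We allow a unimodular factor depending on $v$, and we ask only that the imaginary part converge, for then it can be written into the equation of the target. The last formula in \eqref{eq:gamma} says what to look for: the point $w=\gamma(r,v)$ and its conjugate are reached from the real point $r$ by flowing along the vector field $w^2\partial_w$ for the imaginary times $\pm iv$. An eigenfunction of this field changes only by a unimodular factor along such a flow. Indeed $f=e^{-1/w}$ solves $w^2f'=f$, and $e^{-iv}e^{-1/w}=e^{-1/r}$ is real on $\Sigma$ by \eqref{eq:gamma}. This $f$ is not a power series. But the inhomogeneous equation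
\[
w^2f'=f-w
\]
has exactly one formal solution $\sum a_kw^k$: comparing coefficients gives $a_0=0$, $a_1=1$, $a_{k+1}=ka_k$, which is the series $F=\sum_{k\ge0}k!\,w^{k+1}$ with radius of convergence $0$.

The cancellation can be seen by hand. Since $\gamma^{k+1}=r^{k+1}\sum_j\binom{k+j}{j}(irv)^j$ and $(m-j)!\binom mj=m!/j!$,
\begin{equation}\label{eq:taylor}
F(\gamma(r,v))=\sum_{m\ge0}m!\;T_m(iv)\,r^{m+1},\qquad T_m(z)=\sum_{j=0}^m\frac{z^j}{j!}.
\end{equation}
For real $v$, Taylor's formula gives $|e^{iv}-T_m(iv)|\le|v|^{m+1}/(m+1)!$, and so
\[
m!\,e^{-iv}T_m(iv)=m!+\epsilon_m(v),\qquad|\epsilon_m(v)|\le\frac{|v|^{m+1}}{m+1}.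
\]
The divergent part $m!$ of each coefficient of $e^{-iv}F(\gamma(r,v))$ is real, and the imaginary part
\[
\operatorname{Im}\big(e^{-iv}F(\gamma)\big)=-r\sin v-r^2(\sin v-v\cos v)-\cdots
\]
converges for $|rv|<1$.

\subsection*{The identity}
We need the imaginary part in closed form, for $F$ and for the series
\[
E=F-w=\sum_{k\ge2}(k-1)!\,w^k,
\]
which satisfies $w^2E'=w^2F'-w^2=F-w-w^2=E-w^2$. For $g=w$ or $g=w^2$ let
\[
\kappa_g(r,v)=\frac12\int_{-v}^{v}e^{-is}g(\gamma(r,s))\,ds=\frac v2\int_{-1}^1e^{-ivt}g(\gamma(r,vt))\,dt .
\]
The second form shows that $\kappa_g$ is holomorphic on $\{(r,v)\in\mathbb C^2:|rv|<1\}$. It is real for real $r,v$, because conjugating the integrand amounts to the substitution $s\mapsto-s$. Also $\kappa_g(0,v)=0$ and $\kappa_w(r,v)=r\sin v+O(r^2)$.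

\begin{lemma}\label{lem:identity}
Let $g=w$ or $g=w^2$. The identity
\begin{equation}\label{eq:identity}
e^{-iv}f(\gamma(r,v))-e^{iv}f(\gamma(r,-v))=-2i\,\kappa_g(r,v)
\end{equation}
holds in each of the following cases:
\begin{itemize}
\item[(a)] $(f,g)=(F,w)$ or $(E,w^2)$, as an identity of formal power series in $r$ whose coefficients are entire functions of $v$;
\item[(b)] $r,v$ are real numbers with $|rv|<1$, and $f$ is holomorphic near the arc $\{\gamma(r,s):|s|\le|v|\}$ and satisfies $w^2f'=f-g$.
\end{itemize}
\end{lemma}

\begin{proof}
In both cases $w^2f'=f-g$. With $w=\gamma(r,s)$ and $\partial_sw=iw^2$,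
\[
\partial_s\big(e^{-is}f(w)\big)=-ie^{-is}\big(f(w)-w^2f'(w)\big)=-ie^{-is}g(w).
\]
In case (b) we integrate from $-v$ to $v$. In case (a) the coefficients of $f(\gamma(r,s))$ in $r$ are polynomials in $s$, the computation holds coefficient by coefficient, and we integrate each coefficient. On the right this gives the expansion of $-2i\kappa_g$ in $r$, since the series of $g(\gamma(r,s))$ converges uniformly in $|s|\le|v|$ when $|rv|<1$.
\end{proof}

In the applications $v$ is a function of $x$ and all series are centered at a point $x^0$ where $v$ need not vanish. This is why the coefficients are kept as functions of $v$.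

\begin{corollary}\label{cor:identity}
Let $v$ be a real-valued real-analytic function near $x^0\in\mathbb C^n$, let $w=\gamma(r,v(x))$, and let $(f,g)=(F,w)$ or $(E,w^2)$. Then in $\mathbb C[[r,x-x^0,\overline{x-x^0}]]$,
\[
\operatorname{Im}\big(e^{-iv}f(w)\big)=-\kappa_g(r,v).
\]
\end{corollary}

\begin{proof}
Replace each coefficient $a_m(v)$ in \eqref{eq:identity} by the Taylor series of $a_m(v(x))$ at $x^0$. This is a ring homomorphism. It sends $\kappa_g$ to the Taylor series of $\kappa_g(r,v(x))$ at $(0,x^0)$. It sends $f(\gamma(r,\pm v))$ to the formal composite of $f$ with $w$, respectively $\bar w$, because $\gamma$ is divisible by $r$ and so only finitely many terms of $f$ contribute to each power of $r$. Since $f$ has real coefficients, $f(\bar w)=\overline{f(w)}$.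
\end{proof}

\subsection*{What fails in $\mathbb C^2$, and the repair}
On $\Sigma$, the divergent map $(w,x)\mapsto(w,x,F(w))$ formally satisfies the equations of
\[
\Sigma'=\big\{\operatorname{Im}w=v|w|^2,\ \ \operatorname{Im}(e^{-iv}\zeta)+\kappa_w(\hat r,v)=0\big\}\subset\mathbb C^3,\qquad v=|x|^2 .
\]
This is not yet a counterexample: $\Sigma'$ contains the line $\{w=\zeta=0\}$, the image of the line $\{w=0\}\subset\Sigma$. To remove it we add a variable $u$ and the equation $\operatorname{Im}u=|x|^2$, which forces $x$ to be constant on every disc. This raises the codimension to $2$, and it creates a new difficulty. If we keep $v=|x|^2$, the holomorphic function $u+1/w$ is real on the new manifold, which by Lemma~\ref{lem:minimal}(b) is then not minimal at any point with $w\ne0$. Corollary~\ref{cor:identity} allows any function $v(x)$, so we take $v=|x|^4$ instead. This is the manifold of Theorem~\ref{thm:main} for $n=1$, $d=2$. For larger $d$ we add further equations with pairwise different powers of $|x|^2$.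

\section{Graph maps in codimension at least two}\label{sec:main}

We prove Theorem~\ref{thm:main}. Throughout this section $\xi=|x|^2$ and $v=\xi^d$, and
\[
s_w=\operatorname{Im}w-v|w|^2,\qquad s_j=\operatorname{Im}u_j-\xi^j\quad(1\le j\le d-1),
\]
so that $M=\{s_w=s_1=\dots=s_{d-1}=0\}$ is closed and real-algebraic.

\subsection*{The source is generic and connected}
The coefficient of $dw$ in $\partial s_w$ is $\frac1{2i}-\bar wv$. It vanishes only if $v>0$ and $w=i/(2v)$, the center of $C_v$, which does not lie on $C_v$: there $\operatorname{Im}w=\frac1{2v}$ while $v|w|^2=\frac1{4v}$. The form $\partial s_j$ contains $\frac1{2i}du_j$ and no $dw$ or other $du_l$, and $\partial s_w$ contains no $du_l$. Hence $\partial s_w,\partial s_1,\dots,\partial s_{d-1}$ are independent over $\mathbb C$ along $M$. Then the real differentials are independent over $\mathbb R$, since $\partial s$ is the $(1,0)$ part of $ds$, and $M$ is a generic submanifold of codimension $d$ and CR dimension $n$. For fixed $(x,\operatorname{Re}u)$ the variable $w$ runs through the connected curve $C_v\ni0$, and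
\[
S=M\cap\{w=0\}=\{w=0,\ \operatorname{Im}u_j=\xi^j\}
\]
is a graph over $\mathbb C^n\times\mathbb R^{d-1}$. So $M$ is connected.

\subsection*{Minimality}
The submanifold $S$ has dimension $2n+d-1=\dim M-1$. Its $(1,0)$ vectors are those with $X_w=0$ and $\partial s_j(X)=0$, a space of dimension $N-1-(d-1)=n$. Thus $M$ is not minimal at any point with $w=0$.

For $w\neq0$ use the holomorphic coordinates $x$, $U_j=u_j$ $(j<d)$, $U_d=-1/w$. Since $\operatorname{Im}(-1/w)=\operatorname{Im}w/|w|^2$, the manifold is given by $\operatorname{Im}U_j=\xi^j$ for $1\le j\le d$, and $(x,b_1,\dots,b_d)$ with $b_j=\operatorname{Re}U_j$ are coordinates on it. The $n$ fields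
\[
L_k=\partial_{x_k}+i\bar x_k\sum_{j=1}^dj\,\xi^{j-1}\partial_{b_j}
\]
annihilate $\bar x_l$ and $\bar U_j=b_j-i\xi^j$, so they span $T^{1,0}M$. We must reach all $d$ directions $\partial_{b_j}$ by brackets. The directions carry different weights under dilation of $x$, and we separate them by bracketing repeatedly with the dilation field. With $A=\sum_kx_k\partial_{x_k}$ we have $\sum_kx_kL_k=A+i\sum_jj\xi^j\partial_{b_j}$, hence
\[
D:=\sum_k(x_kL_k+\bar x_k\bar L_k)=A+\bar A,\qquad
T:=i\sum_k(x_kL_k-\bar x_k\bar L_k)=i(A-\bar A)-2\sum_jj\xi^j\partial_{b_j}.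
\]
Since $[A,\bar A]=0$ and $D\xi^j=2j\xi^j$,
\[
(\operatorname{ad}D)^mT=-2\sum_{j=1}^d(2j)^m\,j\xi^j\,\partial_{b_j},\qquad m=1,\dots,d .
\]
The matrix $\big((2j)^m\big)_{1\le m,j\le d}$ is invertible by the Vandermonde determinant. Where $\xi\ne0$ these $d$ fields therefore span all $\partial_{b_j}$, and together with $L_k,\bar L_k$ they span $\mathbb CTM$. By Lemma~\ref{lem:minimal}(a), $M$ is minimal at every point with $w\ne0$, $x\ne0$.

\subsection*{The target $M_0'$}
Let $U'=\{(w,x,u,\zeta)\in\mathbb C^{N+1}:|w|v<\frac12\}$. By the bound after \eqref{eq:rhat}, the function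
\[
s_\zeta=\operatorname{Im}(e^{-iv}\zeta)+\kappa_w(\hat r,v)
\]
is real-valued and real-analytic on $U'$. Put $M_0'=\{s_w=s_1=\dots=s_{d-1}=s_\zeta=0\}\subset U'$.

\emph{No discs.} Let $t\mapsto(w,x,u,\zeta)(t)$ be a holomorphic map into $M_0'$. Applying $\partial_t\partial_{\bar t}$ to $\operatorname{Im}u_1=|x|^2$ gives $|x'|^2=0$, so $x$, $\xi$ and $v$ are constant; this is the step that uses $d\ge2$. A holomorphic function with constant imaginary part is constant, so each $u_j$ is constant. If $v=0$, then $\operatorname{Im}w=0$ and $w$ is constant; if $v>0$, applying $\partial_t\partial_{\bar t}$ to $\operatorname{Im}w=v|w|^2$ gives $v|w'|^2=0$. Now $\kappa_w(\hat r,v)$ is constant, so $e^{-iv}\zeta$ has constant imaginary part and $\zeta$ is constant.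

\emph{Smoothness.} Let $q=(0,x^0,u^0,0)$ with $(0,x^0,u^0)\in M$, and $v_0=|x^0|^{2d}$. Then $q\in M_0'$ because $\kappa_w(0,v)=0$. At $q$ we have $w=\zeta=0$, $d\hat r=\operatorname{Re}dw$ and $d\big(\kappa_w(\hat r,v)\big)=\sin v_0\operatorname{Re}dw$, so for a $(1,0)$ vector $X=(X_w,X_x,X_u,X_\zeta)$,
\begin{equation}\label{eq:partials}
\partial s_w(X)=\frac{X_w}{2i},\qquad
\partial s_j(X)=\frac{X_{u_j}}{2i}-\partial\xi^j(X_x),\qquad
\partial s_\zeta(X)=\frac{e^{-iv_0}X_\zeta}{2i}+\frac{\sin v_0}2X_w .
\end{equation}
These $d+1$ forms are independent over $\mathbb C$: the variables $\zeta$ and $u_j$ each occur in one form only, and $\partial s_w\neq0$. Hence near $q$ the set $M_0'$ is a generic, in particular CR, submanifold with defining functions $s_w,s_j,s_\zeta$.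

\subsection*{The map}
Let $p=(0,x^0,u^0)\in M$, so that $H(p)=q$. Near $p$ the manifold $M$ has the real-analytic parametrization
\begin{equation}\label{eq:theta1}
\theta(r,x,b)=\big(\gamma(r,v),\,x,\,b_1+i\xi,\dots,b_{d-1}+i\xi^{d-1}\big),
\end{equation}
with inverse $(w,x,u)\mapsto(\hat r,x,\operatorname{Re}u)$. We apply Lemma~\ref{lem:formal}(b) to $h=H\circ\theta$. The functions $s_w$ and $s_j$ do not involve $\zeta$ and vanish on $M$, so they vanish at $(h,\bar h)$. Since $\hat r\circ\theta=r$, Corollary~\ref{cor:identity} gives
\[
s_\zeta(h,\bar h)=\operatorname{Im}\big(e^{-iv}F(\gamma(r,v))\big)+\kappa_w(r,v)=0 .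
\]
So $H:(M,p)\to M_0'$ is a formal CR map. It diverges because $F$ does, and it is a formal immersion because its first $N$ components are the identity. This proves (a).

\subsection*{A strongly pseudoconvex hypersurface around $M_0'$}
To enlarge $M_0'$ to a hypersurface we combine its equations into one. The function $-s_1=|x|^2-\operatorname{Im}u_1$ has nonzero differential and a Levi form that is positive in the $x$-directions. The squares of the other functions do not change the differential along $M_0'$, and they add positivity in the remaining directions. Let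
\[
\rho'=-s_1+s_w^2+\sum_{j=2}^{d-1}s_j^2+s_\zeta^2\quad\text{on }U'.
\]
At a point $q$ as above, $\rho'(q)=0$ and $\partial\rho'(X)=-\partial s_1(X)$, which is a nonzero form. For a real function $s$ we have $(s^2)_{Z_j\bar Z_k}=2s_{Z_j}s_{\bar Z_k}+2s\,s_{Z_j\bar Z_k}$, so if $s(q)=0$ the Levi form of $s^2$ at $q$ is $2|\partial s(X)|^2$. Hence
\[
\mathcal L_{\rho'}(q;X)=|X_x|^2+2|\partial s_w(X)|^2+2\sum_{j=2}^{d-1}|\partial s_j(X)|^2+2|\partial s_\zeta(X)|^2\ \ge0 .
\]
Suppose $\mathcal L_{\rho'}(q;X)=0$. Then $X_x=0$, and \eqref{eq:partials} gives in turn $X_w=0$, $X_{u_j}=0$ for $j\ge2$, and $X_\zeta=0$. If also $\partial\rho'(X)=0$, then $X_{u_1}=0$. So the Levi form is positive definite on $\ker\partial\rho'(q)$.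

Let $V\subset U'$ be the set of points where $\partial\rho'\ne0$ and $\mathcal L_{\rho'}$ is positive definite on $\ker\partial\rho'$. It is open by continuity and contains all points $q$. Then $M_1'=\{\rho'=0\}\cap V$ is a strongly pseudoconvex real-analytic hypersurface, without discs by Lemma~\ref{lem:disc}. Since $M_0'\cap V\subset M_1'$, every function vanishing on $M_1'$ near $q$ vanishes on $M_0'$ near $q$, and so $H$ is also a formal CR map $(M,p)\to M_1'$. This proves (b) and completes the proof of Theorem~\ref{thm:main}.

\section{A divergent map into the sphere}\label{sec:sphere}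

\subsection*{The design}
Up to the Cayley map recalled below, $S^5$ is the quadric
\[
Q=\{\operatorname{Im}z_0=|z_1|^2+|z_2|^2\}\subset\mathbb C^3 .
\]
The target is now fixed, so the identity of Corollary~\ref{cor:identity} must be turned into the form $\operatorname{Im}h_0=|h_1|^2+|h_2|^2$, and the transcendental functions must move into the equations of the source. Expanding $\operatorname{Im}(e^{-iv}f)=\cos v\operatorname{Im}f-\sin v\operatorname{Re}f$ and dividing by $\cos v$, we get
\begin{equation}\label{eq:line}
\operatorname{Im}f=\tan v\,\operatorname{Re}f-\frac{\kappa_g}{\cos v}.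
\end{equation}
Four choices follow.

First, we take $v=\arctan|x|^2$, so that $\tan v=|x|^2$. Second, $\kappa_w=r\sin v+O(r^2)$ changes sign with $r$ and cannot be a squared modulus, whereas $\kappa_{w^2}$ has the factor $r^2$; so we use $(E,w^2)$. Third, we introduce a variable $y$ and impose $\kappa_{w^2}/\cos v=|wy|^2$ as an equation of the source. Fourth, the term $|x|^2\operatorname{Re}E$ is a Hermitian form in $(x,xE)$ with matrix $\left(\begin{smallmatrix}0&1/2\\1/2&0\end{smallmatrix}\right)$. Adding $\lambda|x|^2$ through an equation $\operatorname{Im}u=\lambda|x|^2$ leaves the determinant equal to $-\frac14$, so the form stays indefinite, and changing the sign of $E$ does not help. An inversion does: it turns lines into circles, and for $\Psi=1/(1+E)$ the corresponding term is $|x|^2(|\Psi|^2-\operatorname{Re}\Psi)$, which becomes the square $|x(\Psi-\frac12)|^2$ after adding $\frac14|x|^2$. The inversion also reverses the sign of the last term in \eqref{eq:line}, as needed.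

\subsection*{The source}
Write $\kappa_{w^2}=r^2\kappa_0$ with $\kappa_0(r,v)=\frac12\int_{-v}^ve^{-is}(1-irs)^{-2}ds$. From $(1-irs)^{-2}=1+2irs+O(r^2)$ and $\int_{-v}^vse^{-is}ds=-2i(\sin v-v\cos v)$ we get $\kappa_0=\sin v+2r(\sin v-v\cos v)+O(r^2)$. Define, for real $r,v$ with $|rv|<1$ and $|v|<\frac\pi2$, the real-valued real-analytic function
\begin{equation}\label{eq:k}
k(r,v)=\frac{(1+r^2v^2)\,\kappa_0(r,v)}{\cos v}=\tan v+2r(\tan v-v)+O(r^2).
\end{equation}
By \eqref{eq:gamma}, $\kappa_{w^2}/\cos v=|\gamma|^2k$.

In $\mathbb C^4$ with coordinates $(w,x,y,u)$ let $\xi=|x|^2$ and $v=\arctan\xi$. Since $k(0,v)=\xi\ge\frac14$ for $\xi\in[\frac14,4]$, we can fix $0<\varepsilon<1/\pi$ such that $k(r,v)>0$ for $|r|\le2\varepsilon$ and $\xi\in[\frac14,4]$. On $\{|w|<\varepsilon\}$ we have $|w|v<\frac12$ and $|\hat r|\le2\varepsilon$. Set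
\[
M=\Big\{|w|<\varepsilon,\ \tfrac12<|x|<2,\quad \operatorname{Im}w=v|w|^2,\quad |y|^2=k(\hat r,v),\quad \operatorname{Im}u=\tfrac14|x|^2\Big\}.
\]
The three equations involve the variables $(w,x)$, $(w,x,y)$ and $(x,u)$. So the coefficients of $dw,dy,du$ in the forms $\partial$ of the defining functions make a triangular matrix with diagonal entries $\frac1{2i}-\bar wv$, $\bar y$, $\frac1{2i}$. The first is nonzero since $|w|v<\frac12$, and the second since $k>0$. Hence $M$ is generic of codimension $3$, CR dimension $1$ and dimension $5$. The map
\begin{equation}\label{eq:theta2}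
\theta(r,x,\eta,b)=\big(\gamma(r,v),\ x,\ \sqrt{k(r,v)}\,e^{i\eta},\ b+\tfrac i4\xi\big)
\end{equation}
is locally a real-analytic parametrization, and it maps the set given by $\frac12<|x|<2$, $\eta,b\in\mathbb R$ and $r^2(1-\varepsilon^2v^2)<\varepsilon^2$ onto $M$; the last condition is $|\gamma|<\varepsilon$. For each $x$ it confines $r$ to an interval around $0$, so the parameter set, and with it $M$, is connected.

The set $M\cap\{w=0\}=\{w=0,\ |y|^2=|x|^2,\ \operatorname{Im}u=\frac14|x|^2,\ \frac12<|x|<2\}$ is nonempty. It is a generic submanifold of codimension $2$ of the hyperplane $\{w=0\}\cong\mathbb C^3$, so it has CR dimension $1$ and dimension $4<5$. Thus $M$ is not minimal at points with $w=0$.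

\subsection*{The source is somewhere minimal}
This point needs care. If $k$ were equal to its leading term $\tan v=|x|^2$, then $i\log(y/x)$ would be real on $M$, and $M$ would be nowhere minimal by Lemma~\ref{lem:minimal}(b). Minimality must come from the term $2r(\tan v-v)$ in \eqref{eq:k}.

On $\{r\ne0\}$ use the local coordinates $(\xi,\varphi,c,b,\eta)$, where $x=\sqrt\xi e^{i\varphi}$ and $c=1/r$. Put $\ell=\log k$, as a function of $(c,\xi)$; primes denote derivatives of functions of $\xi$ alone. The holomorphic coordinates $x$, $1/w$, $u$, $\log y$ restrict to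
\[
x,\qquad c-iv,\qquad b+\tfrac i4\xi,\qquad \tfrac12\ell+i\eta .
\]
We look for the $(0,1)$ field in the form $\bar L=\partial_{\bar x}+a_1\partial_c+a_2\partial_b+a_3\partial_\eta$. As $\bar L\xi=x$, the conditions are $a_1-iv'x=0$, $a_2+\frac i4x=0$ and $\frac12(x\ell_\xi+a_1\ell_c)+ia_3=0$, so
\[
\bar L=\partial_{\bar x}+x\Big(iv'\partial_c-\tfrac i4\partial_b+\tfrac i2(\ell_\xi+iv'\ell_c)\partial_\eta\Big).
\]
Using $x\partial_x+\bar x\partial_{\bar x}=2\xi\partial_\xi$ and $i(x\partial_x-\bar x\partial_{\bar x})=\partial_\varphi$, we obtain the real fields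
\[
D=\tfrac1{2\xi}(xL+\bar x\bar L)=\partial_\xi-\tfrac12v'\ell_c\,\partial_\eta,\qquad
T=i(xL-\bar x\bar L)=\partial_\varphi+\alpha\,\partial_c-\tfrac12\xi\,\partial_b+\beta\,\partial_\eta,
\]
where $\alpha=2\xi v'=2\xi/(1+\xi^2)$ and $\beta=\xi\ell_\xi$. All coefficients depend on $(c,\xi)$ only. Since $T(-\frac12v'\ell_c)=-\xi v'^2\ell_{cc}$,
\[
W:=[D,T]=\alpha'\partial_c-\tfrac12\partial_b+P\,\partial_\eta,\qquad P=\beta_\xi+\xi v'^2\ell_{cc}.
\]
The fields $T$ and $W$ annihilate functions of $\xi$, so
\[
[T,W]=J\,\partial_\eta,\quad J=\alpha P_c-\alpha'\beta_c,\qquad\qquad [D,W]=\alpha''\partial_c+\big(P_\xi+\tfrac12\alpha'v'\ell_{cc}\big)\partial_\eta .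
\]
At a point where $J\ne0$ and $\alpha''\ne0$, the fields $[T,W]$, $[D,W]$, $W$, $D$, $T$ yield in turn $\partial_\eta,\partial_c,\partial_b,\partial_\xi,\partial_\varphi$, and $M$ is minimal there by Lemma~\ref{lem:minimal}(a).

We find such points on $\{\xi=1\}$. From $\alpha'=2(1-\xi^2)(1+\xi^2)^{-2}$ we get $\alpha(1)=1$, $\alpha'(1)=0$, $\alpha''(1)=-1$, so $J=P_c=\beta_{\xi c}+v'^2\ell_{ccc}$ at $\xi=1$. As a function of $(r,\xi)$, $\ell$ is real-analytic across $r=0$, and \eqref{eq:k} with $\tan v=\xi$ gives
\[
\ell=\log\xi+2r\Big(1-\frac v\xi\Big)+O(r^2),\qquad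
\beta=1-2r\Big(v'-\frac v\xi\Big)+O(r^2).
\]
The operator $\partial_c=-r^2\partial_r$ raises the order of vanishing in $r$ by at least one and gives $\ell_c=O(r^2)$, hence $\ell_{ccc}=O(r^4)$, while
\[
\beta_{\xi c}=2r^2\Big(v''-\frac{v'}\xi+\frac v{\xi^2}\Big)+O(r^3).
\]
At $\xi=1$ we have $v=\frac\pi4$, $v'=\frac12$, $v''=-\frac12$, so $J=2r^2(\frac\pi4-1)+O(r^3)$, which is nonzero for small $r\ne0$. Thus $M$ is somewhere minimal.

\subsection*{The map}
Let $p\in M$ with $w(p)=0$, and let $\Psi=1/(1+E)\in\mathbb R[[w]]$, so $\Psi(0)=1$. We compute in the parametrization \eqref{eq:theta2}, with formal series centered at $p$. Corollary~\ref{cor:identity} in the form \eqref{eq:line}, together with $\kappa_{w^2}/\cos v=|w|^2k=|wy|^2$, gives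
\[
\operatorname{Im}E=\xi\operatorname{Re}E-|wy|^2 .
\]
From $\Psi=|\Psi|^2\,\overline{(1+E)}$ we read off $\operatorname{Im}\Psi=-|\Psi|^2\operatorname{Im}E$ and $|\Psi|^2\operatorname{Re}E=\operatorname{Re}\Psi-|\Psi|^2$. Therefore
\begin{equation}\label{eq:Psi}
\operatorname{Im}\Psi=\xi\big(|\Psi|^2-\operatorname{Re}\Psi\big)+|wy\Psi|^2=\big|x(\Psi-\tfrac12)\big|^2-\tfrac14|x|^2+|wy\Psi|^2 .
\end{equation}
Adding $\operatorname{Im}u=\frac14|x|^2$ and applying Lemma~\ref{lem:formal}(b), we see that
\[
H=\Big(\Psi(w)+u,\ \ x\big(\Psi(w)-\tfrac12\big),\ \ wy\,\Psi(w)\Big)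
\]
is a formal CR map $(M,p)\to Q$; the constant terms of the identity say that $H(p)\in Q$. If $H$ converged, so would $\Psi=H_0-u$, where $H_0$ is the first component, and then $E=\Psi^{-1}-1$, which is false.

The Cayley map $\mathcal C(z)=(z_0+i)^{-1}(z_0-i,2z_1,2z_2)$ is biholomorphic from $\{z_0\ne-i\}$ onto $\{Z_0\ne1\}$, with inverse $Z\mapsto i(1-Z_0)^{-1}(1+Z_0,Z_1,Z_2)$. Its domain contains $Q$, where $\operatorname{Im}z_0\ge0$. Since $|z_0+i|^2-|z_0-i|^2=4\operatorname{Im}z_0$,
\[
|\mathcal C(z)|^2-1=\frac{4\big(|z_1|^2+|z_2|^2-\operatorname{Im}z_0\big)}{|z_0+i|^2}.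
\]
So $\mathcal C$ maps $Q$ into $S^5$, and substituting $H\circ\theta$ shows that $\mathcal C\circ H$ is a formal CR map $(M,p)\to S^5$. It diverges, for otherwise $H=\mathcal C^{-1}\circ(\mathcal C\circ H)$ would converge. The sphere contains no analytic disc by Lemma~\ref{lem:disc}. This proves Theorem~\ref{thm:sphere}.

\section{Smooth CR maps that are not analytic}\label{sec:smooth}

We prove Theorem~\ref{thm:smooth}. The maps of the last two sections land in their targets because of two properties of $F$: the equation $w^2F'=F-w$ and the reality of its coefficients. We look for functions with the same two properties and asymptotic expansion $F$. Near $p$ the coordinate $w=\gamma(r,v)$ stays close to the real axis, so we need them only on thin sectors around the two half-axes.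

\subsection*{Summing the series on two sectors}
Writing $k!=\int_0^\infty e^{-s}s^k\,ds$ and summing under the integral suggests
\[
F_\vartheta(w)=\int_0^{\infty e^{i\vartheta}}e^{-s}\frac{w}{1-ws}\,ds,\qquad|\vartheta|<\frac\pi2,
\]
the integral being taken along the ray $\arg s=\vartheta$. For $w$ near the negative axis we can take $\vartheta=0$. For $w>0$ the pole $s=1/w$ lies on that ray, so we must turn it; this destroys the symmetry under conjugation, which we restore by averaging. Let $S_\pm=\{w\ne0:|\arg(\pm w)|<\frac\pi8\}$ and
\[
F_-=F_0\ \text{ on }S_-,\qquad F_+=\tfrac12\big(F_{\pi/4}+F_{-\pi/4}\big)\ \text{ on }S_+ .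
\]

\begin{lemma}\label{lem:sum}
The functions $F_\pm$ are holomorphic on $S_\pm$ and satisfy $w^2F_\pm'=F_\pm-w$ and $F_\pm(\bar w)=\overline{F_\pm(w)}$. For every $m\ge0$, $F_\pm^{(m)}(w)\to c_m$ as $w\to0$ in $S_\pm$, where $c_0=0$ and $c_m=m!\,(m-1)!$ for $m\ge1$ are the derivatives at $0$ of the formal series $F$.
\end{lemma}

\begin{proof}
For $w\in S_-$ and $s\ge0$ we have $\operatorname{Re}(1-ws)\ge1$. For $w\in S_+$ and $\arg s=\pm\frac\pi4$ we have $\frac\pi8<|\arg(ws)|<\frac{3\pi}8$, so $|1-ws|\ge\sin\frac\pi8$. Thus $|1-ws|\ge\delta:=\sin\frac\pi8$ on all rays used. For $m\ge1$,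
\[
\partial_w^m\frac w{1-ws}=\frac{m!\,s^{m-1}}{(1-ws)^{m+1}},
\]
which is bounded by $m!\,|s|^{m-1}\delta^{-m-1}$, while $|e^{-s}|=e^{-|s|\cos\vartheta}$. So we may differentiate under the integral, and by dominated convergence $F_\vartheta^{(m)}(w)\to m!\int_0^{\infty e^{i\vartheta}}e^{-s}s^{m-1}ds=m!\,(m-1)!$, the integral being evaluated by repeated integration by parts along the ray. For $m=0$ the integrand has the factor $w$, so the limit is $0$. Since $w^2\partial_w\frac{w}{1-ws}=\frac{w^2}{(1-ws)^2}=\partial_s\frac w{1-ws}$, integration by parts gives $w^2F_\vartheta'=-w+F_\vartheta$. Finally $\overline{F_\vartheta(w)}=F_{-\vartheta}(\bar w)$, which gives the symmetry of $F_\pm$.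
\end{proof}

\subsection*{Gluing along $\{r=0\}$}
Let $M$ and $p$ be as in Theorem~\ref{thm:main} or~\ref{thm:sphere}, let $\theta$ be the parametrization \eqref{eq:theta1} or \eqref{eq:theta2}, and write its real parameters as $t=(r,t')$, with $p=\theta(0,t'_0)$ and $w(t)=\gamma(r,v)$. Restrict to a neighborhood of $p$ on which $|r|v<\tan\frac\pi8<\frac12$. For $r\ne0$ and $|s|\le v$, the argument of $\gamma(r,s)/r=(1-irs)^{-1}$ is $\arctan(rs)$, so
\begin{equation}\label{eq:arc}
\gamma(r,s)\in S_\pm\quad\text{for }\pm r>0,\ |s|\le v .
\end{equation}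
For $m\ge0$ define $G_m(t)=F_\pm^{(m)}(w(t))$ if $\pm r>0$ and $G_m(t)=c_m$ if $r=0$. By Lemma~\ref{lem:sum} each $G_m$ is continuous. We claim that everywhere
\begin{equation}\label{eq:recursion}
\partial_{t_j}G_m=G_{m+1}\,\partial_{t_j}w .
\end{equation}
For $r\ne0$ this is the chain rule. At a point with $r=0$ and for $t_j$ among the $t'$, both sides vanish, since $G_m$ and $w$ are constant on $\{r=0\}$. For $t_j=r$, the function $r\mapsto G_m(r,t')$ is continuous, and for $r\ne0$ its derivative is the right side of \eqref{eq:recursion}, which is continuous at $r=0$; the mean value theorem gives the derivative at $r=0$. The right side of \eqref{eq:recursion} is continuous, so all $G_m$ are $C^1$, and if all $G_m$ are $C^l$ then \eqref{eq:recursion} shows that all are $C^{l+1}$. Hence $\tilde F:=G_0\circ\theta^{-1}$ is $C^\infty$ near $p$.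

The formal series $F^{(m)}\circ w$ at $(0,t'_0)$ satisfy the same recursion \eqref{eq:recursion} and have the same constant terms $c_m$. By induction on the order, all derivatives at $(0,t_0')$ agree, so the Taylor series of $\tilde F$ at $p$ is $F$. On the dense set $\{r\ne0\}$ the function $\tilde F$ is the restriction of the holomorphic function $F_\pm(w)$, so the $(0,1)$ fields annihilate it there, and by continuity everywhere. Thus $\tilde F$ is CR.

\subsection*{The smooth maps}
Put $\tilde E=\tilde F-w$. The functions $F_\pm$ and $E_\pm=F_\pm-w$ solve $w^2f'=f-g$ with $g=w$ and $g=w^2$, and they commute with conjugation. By \eqref{eq:arc}, Lemma~\ref{lem:identity}(b) applies, and since $\gamma(r,-v)=\bar w$ it gives at every point near $p$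
\begin{equation}\label{eq:pointwise}
\operatorname{Im}(e^{-iv}\tilde F)=-\kappa_w(r,v),\qquad\operatorname{Im}(e^{-iv}\tilde E)=-\kappa_{w^2}(r,v);
\end{equation}
for $r=0$ all terms vanish.

For Theorem~\ref{thm:main} let $\tilde H=(w,x,u,\tilde F)$. Its values lie in $U'$ because $|w|v\le|r|v<\frac12$, and the first identity in \eqref{eq:pointwise} says that $s_\zeta\circ\tilde H=0$. So $\tilde H$ maps into $M_0'$, and, on a smaller neighborhood of $p$, into $M_0'\cap V\subset M_1'$. For Theorem~\ref{thm:sphere} shrink the neighborhood so that $1+\tilde E\ne0$ and let $\tilde\Psi=1/(1+\tilde E)$. The derivation of \eqref{eq:Psi} used only the second identity in \eqref{eq:pointwise} and algebra, so it holds pointwise for $\tilde\Psi$. Hence $\tilde H=(\tilde\Psi+u,\,x(\tilde\Psi-\frac12),\,wy\tilde\Psi)$ maps into $Q$, and $\mathcal C\circ\tilde H$ maps into $S^5$. In each case the map is obtained by substituting the CR functions $\tilde F$ and $Z_j|_M$ into holomorphic functions. By the chain rule it is $C^\infty$ and CR, and its Taylor series at $p$ is the formal map obtained by substituting $F$.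

\subsection*{Failure of analyticity}
Suppose one of these maps were real-analytic at $p$. Then $\tilde F$ would be real-analytic at $p$. In the first case it is a component of the map. In the second case we apply $\mathcal C^{-1}$ and use $\tilde\Psi=\tilde H_0-u$ and $\tilde F=w+\tilde\Psi^{-1}-1$. Restricting to the curve $r\mapsto\theta(r,t'_0)$, on which $v=v_0$ is constant, we would find that the Taylor series $F(\gamma(r,v_0))$ converges. By \eqref{eq:taylor} its coefficients are $m!\,T_m(iv_0)$, and $|T_m(iv_0)|\to|e^{iv_0}|=1$, so its radius of convergence is $0$. This contradiction completes the proof of Theorem~\ref{thm:smooth}.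

\begin{thebibliography}{1}

\bibitem{FA}
\emph{Formal versus analytic CR mappings},
\texttt{https://people.qatar.tamu.edu/nordine.mir/APM\_online.pdf},
doi:10.4064/ap180720-16-11.

\end{thebibliography}
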